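# The eigenvalue projection body of a convex domain and its optimal inscribed box

Throughout, $N\ge 2$, $n=N-1$, and $S^n$ is the unit sphere of $\mathbb R^N$. Write $\lambda(\cdot)$ for the first Dirichlet eigenvalue of $-\Delta$, in whatever dimension the set lives in. Constants $c_N, C_N,\dots$ depend only on the dimension.

## 1. Eigenvalues, boundary measures and boxes

**Definition (first eigenvalue).** For a bounded open set $\Omega$,
$$\lambda(\Omega)=\min_{0\ne u\in H^1_0(\Omega)}\frac{\int_\Omega|\nabla u|^2}{\int_\Omega u^2}=\inf_{0\neq u\in C_c^\infty(\Omega)}\frac{\int_\Omega|\nabla u|^2}{\int_\Omega u^2}.$$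
For convex $\Omega$ the minimizer is unique up to a factor; $u_1$ is the positive one with $\int_\Omega u_1^2=1$. It is bounded, smooth inside $\Omega$, and $-\Delta u_1=\lambda(\Omega) u_1$.

We use three textbook rules. If $\Omega\subset\Omega'$ then $\lambda(\Omega)\ge\lambda(\Omega')$. For $r>0$, $\lambda(r\Omega)=r^{-2}\lambda(\Omega)$. For products, $\lambda(K\times K')=\lambda(K)+\lambda(K')$, the eigenfunction being the product of the eigenfunctions.

*Example.* The interval $(0,\ell)$ has $u_1=\sqrt{2/\ell}\,\sin(\pi x/\ell)$ and $\lambda=\pi^2/\ell^2$. So $(0,\ell_1)\times\dots\times(0,\ell_N)$ has $\lambda=\pi^2\sum_i\ell_i^{-2}$.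

**Definition (support function, Minkowski sum).** For a compact convex set $A$, $h_A(\xi)=\sup_{a\in A}a\cdot\xi$. For $t\ge 0$, $\Omega+tA=\{x+ta:x\in\Omega,\ a\in A\}$.

*Examples.* The segment $S=[0,e]$ has $h_S(\xi)=(e\cdot\xi)_+$, where $s_+=\max(s,0)$. The closed unit ball has $h=1$ on the sphere. The cube $[-b,b]^n$ has $h(\xi)=b\sum_j|\xi_j|$. If $B$ is a ball, $B+tS$ is a capsule: the ball is swept a distance $t$ in the direction $e$.

**Definition (Gauss map and push-forward).** Let $\Omega$ be bounded, open and convex, and let $\sigma$ be surface measure on $\partial\Omega$. The Gauss map $g:\partial\Omega\to S^n$ sends a boundary point to its outward unit normal; it is defined $\sigma$-a.e. For a Borel measure $\mu$ on $\partial\Omega$, $(g_*\mu)(E)=\mu(g^{-1}(E))$.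

*Examples.* On the unit sphere $g$ is the identity. On a box $g$ takes only $2N$ values, so every $g_*\mu$ with $\mu\ll\sigma$ is a sum of at most $2N$ point masses.

**Definition (the measure $\nu_1$ and the function $P^{\rm eig}$).** Put
$$d\nu_1=g_*\big((\partial u_1/\partial n)^2\,d\sigma\big),\qquad P^{\rm eig}_\Omega(e)=\int_{S^n}(e\cdot\xi)_+\,d\nu_1(\xi),\quad e\in S^n .$$
We abbreviate $P=P^{\rm eig}$, and write $\nu_\Omega$ for $\nu_1$ if the domain must be shown.

*Example (boxes).* Let a box $R$ have orthonormal axes $v_i$ and sides $\ell_i=2b_i$. In its own coordinates $u_1=\prod_i\sqrt{2/\ell_i}\sin(\pi x_i/\ell_i)$. On a face normal to $v_i$ the squared normal derivative is $\frac{2}{\ell_i}\frac{\pi^2}{\ell_i^2}$ times the square of a normalized function of the other variables. So each of the two faces carries mass $2\pi^2/\ell_i^3$, and $\nu_1=\sum_i\frac{2\pi^2}{\ell_i^3}(\delta_{v_i}+\delta_{-v_i})$. Hence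
$$\lambda(R)=\frac{\pi^2}{4}\sum_ib_i^{-2},\qquad P_R(e)=2\pi^2\sum_i\frac{|e\cdot v_i|}{\ell_i^3}=\frac{\pi^2}{4}\sum_i\frac{|e\cdot v_i|}{b_i^3}. \tag{1}$$

**Known fact (variation formula).** For compact convex $A$,
$$\frac{d}{dt}\lambda(\Omega+tA)\Big|_{t=0}=-\int_{S^n}h_A\,d\nu_1 .\tag{2}$$
In particular, with $S=[0,e]$, $P_\Omega(e)=-\frac{d}{dt}\lambda(\Omega+tS)|_{t=0}$: the number $P_\Omega(e)$ is the rate at which the eigenvalue drops when $\Omega$ is stretched in the direction $e$.

*Example.* Stretching $(0,\ell_1)\times\dots\times(0,\ell_N)$ along its first axis changes $\ell_1$ to $\ell_1+t$, and $-\frac{d}{dt}\pi^2(\ell_1+t)^{-2}|_{t=0}=2\pi^2/\ell_1^3$, in agreement with (1).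

**Definition (comparability).** For positive functions $a,b$ on $S^n$, $a\approx b$ means that $C_N^{-1}b\le a\le C_Nb$ on $S^n$ for a constant $C_N$ depending only on $N$.

*Example.* For an orthonormal basis $(v_i)$, $\sum_i|e\cdot v_i|\approx 1$, because the sum lies between $1$ and $\sqrt N$.

**Definition (box, minimizing box).** A box is the image of $(0,\ell_1)\times\dots\times(0,\ell_N)$, all $\ell_i>0$, under a rigid motion; any orientation is allowed. A minimizing box of $\Omega$ is a box $R\subset\Omega$ with $\lambda(R)=\min\{\lambda(R'):R'\subset\Omega\text{ a box}\}$. Such a box exists. Put $a(R)=\max_i\ell_i/\min_i\ell_i$.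

*Example.* If $\Omega$ is itself a box, it is its only minimizing box. Let $R'\subsetneq\Omega$ be a box with $\lambda(R')=\lambda(\Omega)$. Its eigenfunction, extended by $0$, would minimize the quotient for $\Omega$, so it would be positive in $\Omega$. But it vanishes on the nonempty open set $\Omega\setminus\overline{R'}$, a contradiction.

## 2. Is $P_\Omega$ comparable to $P_R$?

**Conjecture 4.6.** $P^{\rm eig}_\Omega\approx P^{\rm eig}_R$, where $R$ is the parallelepiped of lowest first eigenvalue contained in $\Omega$.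

Explicitly, in dimension $N$: there is $C_N$ such that for every bounded open convex $\Omega\subset\mathbb R^N$, every minimizing box $R$ of $\Omega$ and every $e\in S^n$,
$$C_N^{-1}P_R(e)\le P_\Omega(e)\le C_NP_R(e).$$
In words: does the best inscribed box already know, up to a constant, how the eigenvalue reacts to stretching in each direction? It is known that the answer is yes for $N=2$, where $R$ is the optimal rectangle. Does the conjecture hold for every $N\ge 3$?

It fails for every $N\ge3$, on both sides. So, given the case $N=2$, it holds if and only if $N=2$. In the next statements $N=n+1$, points are $(x,y)\in\mathbb R\times\mathbb R^n$, coordinates are numbered $0,1,\dots,n$, and $e_0$ is the unit vector in the $x$-direction.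

**Theorem A (the upper inequality fails).** For every $N\ge3$ there are bounded open convex $\Omega_L\subset\mathbb R^N$ ($L>1$) such that every minimizing box $R$ of $\Omega_L$ has $a(R)=\sqrt n\,L$, $P_R(e_0)=\frac{\pi^2}{4L^3}$, and $P_{\Omega_L}(e_0)\ge c_N/L$. Hence $P_{\Omega_L}(e_0)/P_R(e_0)\ge c_N'L^2\to\infty$, and the ratio is at least $c_N''\,a(R)^2$.

**Theorem B (the lower inequality fails).** For every $N\ge3$ there are bounded open convex $\Omega_L'\subset\mathbb R^N$ such that for all large $L$ and every minimizing box $R$ of $\Omega'_L$, $P_R(e_0)\ge c_N/L$ and $P_{\Omega_L'}(e_0)\le C_NL^{-2}$. Hence $P_R(e_0)/P_{\Omega'_L}(e_0)\ge c_N'L\to\infty$.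

**Theorem C (what survives, with sharp exponent).** For all $N\ge2$, every bounded open convex $\Omega\subset\mathbb R^N$ and every box $R\subset\Omega$,
$$P_\Omega\le N\,a(R)^2\,P_R\quad\text{on }S^n .$$
For $N\ge3$ the exponent $2$ cannot be lowered, even for minimizing boxes.

Each of Theorems A and B alone disproves the conjecture for every $N\ge3$.

## 3. Two identities and a convexity inequality

**Identities from (2).** With $A=\{z\}$ the eigenvalue does not change. Next, $\Omega+t\overline\Omega=(1+t)\Omega$: for $x\in\Omega$ and $a\in\overline\Omega$, the point $(x+ta)/(1+t)$ is a convex combination with positive weight on the interior point $x$, so it lies in $\Omega$; conversely $(1+t)x=x+tx$. So with $A=\overline\Omega$ the left side of (2) is $\frac{d}{dt}(1+t)^{-2}\lambda(\Omega)|_{t=0}=-2\lambda(\Omega)$. Therefore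
$$\int_{S^n}\xi\,d\nu_1=0,\qquad \int_{S^n}h_{\overline\Omega}\,d\nu_1=2\lambda(\Omega).\tag{3}$$
The first identity also gives $P_\Omega(e)=\frac12\int|e\cdot\xi|\,d\nu_1$. As a check of the second, for a centered box it reads $\sum_i2\cdot\frac{2\pi^2}{\ell_i^3}\cdot\frac{\ell_i}{2}=2\pi^2\sum_i\ell_i^{-2}=2\lambda(R)$.

**Brunn–Minkowski for $\lambda$** (Brascamp–Lieb, J. Funct. Anal. 22 (1976) 366–389; see also Colesanti, Adv. Math. 194 (2005) 105–140). For bounded open convex $K_0,K_1$ and $\tau\in[0,1]$,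
$$\lambda((1-\tau)K_0+\tau K_1)^{-1/2}\ge(1-\tau)\lambda(K_0)^{-1/2}+\tau\lambda(K_1)^{-1/2}.$$
Since $s\mapsto s^{-2}$ is decreasing and convex on $(0,\infty)$, raising to the power $-2$ gives $\lambda((1-\tau)K_0+\tau K_1)\le(1-\tau)\lambda(K_0)+\tau\lambda(K_1)$. The sets $K_\tau=(1-\tau)K_0+\tau K_1$ satisfy $(1-s)K_{\tau}+sK_{\tau'}=K_{(1-s)\tau+s\tau'}$ because $K_0,K_1$ are convex. Applying the inequality to $K_\tau,K_{\tau'}$ shows that $\tau\mapsto\lambda(K_\tau)$ is convex on $[0,1]$. In the same way, $(1-s)(K+t_0A)+s(K+t_1A)=K+((1-s)t_0+st_1)A$ shows that $t\mapsto\lambda(K+tA)$ is convex on $[0,\infty)$.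

Take $A=S=[0,e]$. A convex function lies above its tangent at $0$, which has slope $-P_\Omega(e)$. So
$$P_\Omega(e)\ \ge\ \frac{\lambda(\Omega)-\lambda(\Omega+tS)}{t}\qquad(t>0).\tag{4}$$
This inequality bounds $P$ from below only.

## 4. Balls and cylinders by hand

**The unit ball in $\mathbb R^3$.** The measure $\nu_1$ is rotation invariant, and by (3) with $h=1$ its total mass is $2\lambda=2\pi^2$ (here $u_1$ is proportional to $\sin(\pi r)/r$, so $\lambda=\pi^2$). The mean of $|e\cdot\xi|$ over $S^2$ is $\frac12$, so $P\equiv\frac12\cdot2\pi^2\cdot\frac12=\frac{\pi^2}{2}$.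

A box in the ball may be translated so that it is centered at $0$ (replace $R'$ by $\frac12(R'+(-R'))$, which is the centered translate and stays in the ball). Its vertices have norm $(\sum b_i^2)^{1/2}\le1$, so $\sum b_i^{-2}\ge 9/\sum b_i^2\ge9$, with equality exactly when all $b_i=3^{-1/2}$. Hence minimizing boxes are cubes, in any orientation. By (1), $P_R(e)=\frac{\pi^2}{4}3^{3/2}\sum_i|e\cdot v_i|$ lies between $\frac{3\sqrt3}{4}\pi^2$ and $\frac94\pi^2$. The two functions are comparable.

**A long cylinder.** Let $n\ge2$, $L>1$, let $B\subset\mathbb R^n$ be the open unit ball and $Z=(-L,L)\times B$. The eigenfunction is $L^{-1/2}\cos(\frac{\pi x}{2L})\,\phi(y)$ with $\phi$ the normalized eigenfunction of $B$. The lateral normals have $\xi_0=0$, so only the end $x=L$ contributes: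
$$P_Z(e_0)=\frac1L\Big(\frac{\pi}{2L}\Big)^2\int_B\phi^2=\frac{\pi^2}{4L^3}.$$
Which boxes are best in $Z$? This computation is needed again later. Put
$$Q=\big(-\tfrac1{\sqrt n},\tfrac1{\sqrt n}\big)^n\subset B,\qquad R_0=(-L,L)\times Q .$$

**Lemma 1 (boxes in a cylinder).** Every box $R'\subset Z$ has $\lambda(R')\ge\frac{\pi^2}{4}(L^{-2}+n^2)=\lambda(R_0)$. Equality forces one axis of $R'$ to be $\pm e_0$ with half-side $L$, and all other half-sides to equal $1/\sqrt n$.

*Proof.* The difficulty is that $R'$ may be tilted. We encode it in a matrix and average over its vertices. Let $R'$ have axes $v_i$ and half-sides $b_i$, $0\le i\le n$. Since $Z$ is convex and $Z=-Z$, the centered translate $\frac12(R'+(-R'))$ lies in $Z$, so we may assume that $R'$ is centered at $0$. Its vertices $\sum_i\varepsilon_ib_iv_i$, $\varepsilon_i=\pm1$, lie in $\overline Z$, so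
$$\Big|\sum_i\varepsilon_ib_iv_{i0}\Big|\le L,\qquad\Big|\sum_i\varepsilon_ib_i(v_{i1},\dots,v_{in})\Big|\le1 .$$
Let $M=\sum_ib_i^2v_iv_i^T$, a positive definite matrix with eigenvectors $v_i$ and eigenvalues $b_i^2$. The average of $(\sum_i\varepsilon_ic_i)^2$ over all signs is $\sum_ic_i^2$. Squaring the two inequalities and averaging gives
$$M_{00}\le L^2,\qquad\sum_{j=1}^nM_{jj}\le1 .$$
By Cauchy–Schwarz, $1=\langle M^{1/2}e_j,M^{-1/2}e_j\rangle^2\le M_{jj}(M^{-1})_{jj}$, with equality iff $M^{1/2}e_j$ and $M^{-1/2}e_j$ are parallel, that is, iff $e_j$ is an eigenvector of $M$. Hence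
$$\sum_ib_i^{-2}=\operatorname{tr}M^{-1}\ge\sum_{j=0}^n\frac1{M_{jj}}\ge\frac1{L^2}+\frac{n^2}{\sum_{j\ge1}M_{jj}}\ge\frac1{L^2}+n^2 .$$
By (1) this is the bound, and $R_0$ attains it. In case of equality all $e_j$ are eigenvectors, $M_{00}=L^2$, and the $M_{jj}$, $j\ge1$, are equal with sum $1$; so $M=\operatorname{diag}(L^2,\frac1n,\dots,\frac1n)$. Since $L^2>1>\frac1n$, the eigenvalue $L^2$ is simple with eigenvector $e_0$. As the $v_i$ are eigenvectors with eigenvalues $b_i^2$, one of them is $\pm e_0$ with half-side $L$, and the others have half-side $1/\sqrt n$. $\square$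

So every minimizing box $R$ of the cylinder has $P_R(e_0)=\frac{\pi^2}{4L^3}=P_Z(e_0)$: perfect agreement in the long direction.

## 5. A segment inside the box, and the loss $a(R)^2$

A sensible attack on the upper inequality: a box $R\subset\Omega$ contains a long segment in direction $e$, and the second identity in (3) turns a segment in $\overline\Omega$ into a bound on $P_\Omega(e)$.

**Proof of the inequality in Theorem C.** Let $R\subset\Omega$ have axes $v_i$ and sides $\ell_i$, let $e\in S^n$, and put $d=\min_{e\cdot v_i\ne0}\ell_i/|e\cdot v_i|$. The segment of direction $e$ and length $d$ centered at the center of $R$ lies in $\overline R$, because its half-extent along $v_i$ is $\frac d2|e\cdot v_i|\le\frac{\ell_i}2$. Write it as $z+dS$ with $S=[0,e]$. Since $z+dS\subset\overline\Omega$,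
$$z\cdot\xi+d\,(e\cdot\xi)_+\le h_{\overline\Omega}(\xi).$$
Integrating against $\nu_1$ and using both identities in (3),
$$d\,P_\Omega(e)\le2\lambda(\Omega)\le2\lambda(R).\tag{5}$$
With $\ell_{\min}=\min_i\ell_i$ we have $\lambda(R)=\pi^2\sum_i\ell_i^{-2}\le\pi^2N\ell_{\min}^{-2}$, so
$$P_\Omega(e)\le2\lambda(R)\max_i\frac{|e\cdot v_i|}{\ell_i}\le\frac{2\pi^2N}{\ell_{\min}^2}\sum_i\frac{|e\cdot v_i|}{\ell_i}\le N\,a(R)^2\cdot2\pi^2\sum_i\frac{|e\cdot v_i|}{\ell_i^3}=N\,a(R)^2P_R(e).$$
In the third inequality we used $\ell_{\min}^{-2}\ell_i^{-1}=(\ell_i/\ell_{\min})^2\ell_i^{-3}\le a(R)^2\ell_i^{-3}$. $\square$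

The approach stops exactly at that third inequality. Along an axis $v_i$ we need $\ell_i^{-3}$, and (5) yields $\lambda/\ell_i$. The factor $\ell_i^{-2}$, the part of the eigenvalue due to direction $v_i$, has been replaced by the whole eigenvalue, which is governed by the short sides. For a long thin box this costs $a(R)^2$, and Theorem A shows that the cost can be real.

## 6. Length scales: what the eigenvalue sees and what a box sees

This section is a guide, not part of the proof. By (1), a box with axis $e_0$ and half-side $b$ there has $P_R(e_0)=\frac{\pi^2}{4}b^{-3}$. So read $P(e_0)^{-1/3}$ as the length over which the ground state extends in the $x$-direction. In a long domain with central slice $K_0$ and slices that shrink with $|x|$, staying in $|x|<\ell$ costs about $\ell^{-2}$ in the $x$-direction, plus the loss from the smaller slices. The best $\ell$ balances the two costs. A box faces the same balance, but its loss is measured by inscribed boxes. To break the conjecture we make the two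 losses different.

- For Theorem A: shrink the slices from $B$ at $x=0$ to $Q$ at $|x|=L$. By Lemma 1 boxes lose nothing, since $R_0$ still fits, and the best half-length is $L$. The eigenvalue of the slice grows linearly, by about $\ell/L$; balancing $\ell^{-2}\sim\ell/L$ gives $\ell\sim L^{1/3}$. Expected: $P_R\sim L^{-3}$, $P_\Omega\sim L^{-1}$.
- For Theorem B: cut the corners of a square slice by an amount $\rho=\ell/L$. An axis-parallel box loses about $\rho$, so $b^{-2}\sim b/L$ and $b\sim L^{1/3}$. Near a corner the ground state of the square is of size $\rho^2$ with gradient of size $\rho$, on area of size $\rho^2$, so the eigenvalue loses only about $\rho^4$; then $\ell^{-2}\sim(\ell/L)^4$ and $\ell\sim L^{2/3}$. Expected: $P_R\sim L^{-1}$, $P_\Omega\sim L^{-2}$.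

Both plans need a slice of dimension $n\ge2$: for $n=1$, $Q=B$, and an interval has no corner to cut.

## 7. From a ball to its inscribed cube: proof of Theorem A

Let $n\ge2$ and $L>1$, with $B,Q,Z,R_0$ as in Section 4, and define
$$\Omega=\Omega_L=\{(x,y):|x|<L,\ y\in K_x\},\qquad K_x=\Big(1-\frac{|x|}{L}\Big)B+\frac{|x|}{L}Q .$$

**Step 1: $\Omega$ is open and convex, and $R_0\subset\Omega\subset Z$.** This makes $\Omega$ admissible and places it where Lemma 1 applies. Put $G_\sigma=(1-\sigma)B+\sigma Q$. For $\sigma<\sigma'$, since $Q\subset B$,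
$$G_{\sigma'}=(1-\sigma')B+(\sigma'-\sigma)Q+\sigma Q\subset(1-\sigma')B+(\sigma'-\sigma)B+\sigma Q=G_\sigma ,$$
so $G_\sigma$ decreases in $\sigma$. In particular $Q=G_1\subset K_x\subset G_0=B$, which gives $R_0\subset\Omega\subset Z$.

Convexity: for $\theta\in[0,1]$, $\theta K_x+(1-\theta)K_{x'}=G_\sigma$ with $\sigma=(\theta|x|+(1-\theta)|x'|)/L\ge|\theta x+(1-\theta)x'|/L$, so this set lies in $K_{\theta x+(1-\theta)x'}$.

Openness: $K_x$ is open, bounded and convex with support function $(1-\frac{|x|}{L})+\frac{|x|}{L}h_{\overline Q}(\xi)$. So $y\in K_x$ iff $y\cdot\xi$ is strictly smaller than this for all $\xi\in S^{n-1}$. (Strict inequality for all $\xi$ leaves a uniform gap by compactness, so a ball around $y$ lies in $\overline{K_x}$ and $y$ is in the interior of $\overline{K_x}$, which is $K_x$; the converse is clear as $K_x$ is open.) The two sides are continuous in $(x,y,\xi)$ and $S^{n-1}$ is compact, so the strict inequalities persist under small changes of $(x,y)$.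

**Step 2: the minimizing boxes.** This computes the right side of the comparison. A box in $\Omega$ is a box in $Z$, so by Lemma 1 its eigenvalue is at least $\lambda(R_0)$; since $R_0\subset\Omega$, $R_0$ is minimizing. Every minimizing box $R$ of $\Omega$ is an equality case of Lemma 1: one axis is $\pm e_0$ with half-side $L$, the other half-sides are $1/\sqrt n$. Hence $a(R)=\sqrt n\,L$ and, by (1), $P_R(e_0)=\frac{\pi^2}{4L^3}$.

**Step 3: the slice eigenvalue grows at least linearly.** This gives the confining potential. Let $\Lambda=\lambda(B)$ and $f(\tau)=\lambda(G_\tau)$, $0\le\tau\le1$, which is convex by Section 3. For $\tau<1$ and $s=\tau/(1-\tau)$ we have $G_\tau=(1-\tau)(B+s\overline Q)$, since both sides are open convex sets with the same closure. So $f(\tau)=(1-\tau)^{-2}\lambda(B+s\overline Q)$, and $ds/d\tau=1$ at $\tau=0$. By (2) and (3) in $\mathbb R^n$,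
$$f'(0^+)=2\Lambda-\int h_{\overline Q}\,d\nu_B=\int_{S^{n-1}}(1-h_{\overline Q})\,d\nu_B=:k ,$$
because (3) with $h_{\overline B}=1$ says $\nu_B(S^{n-1})=2\Lambda$. By Cauchy–Schwarz $h_{\overline Q}(\xi)=n^{-1/2}\sum_j|\xi_j|\le1$, with equality only if all $|\xi_j|=n^{-1/2}$, that is, at $2^n$ points. The measure $\nu_B$ is rotation invariant and nonzero, and since $n\ge2$ it gives these points measure zero. So $k=k_n>0$, and by convexity
$$f(\tau)\ge\Lambda+k\tau .\tag{6}$$

**Step 4: a one-dimensional inequality.** It measures the cost of a linear potential.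

**Lemma 2.** For $w\in C_c^\infty(\mathbb R)$ and $\alpha>0$, $\int w'^2+\alpha\int|x|w^2\ge\kappa\,\alpha^{2/3}\int w^2$ with $\kappa=3\cdot2^{-8/3}$.

*Proof.* Let $\|w\|_2=1$ and $T=\|w'\|_2>0$. From $w(x)^2=2\int_{-\infty}^xww'=-2\int_x^\infty ww'$ we get $2w(x)^2\le2\int|ww'|$, so $w^2\le T$ pointwise and $\int_{|x|<r}w^2\le2rT$. For $r=1/(4T)$ this is at most $\frac12$, hence $\int|x|w^2\ge r\cdot\frac12=\frac1{8T}$. By AM–GM,
$$T^2+\frac{\alpha}{8T}=T^2+\frac{\alpha}{16T}+\frac{\alpha}{16T}\ge3\Big(\frac{\alpha^2}{256}\Big)^{1/3}=\kappa\,\alpha^{2/3}.\qquad\square$$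

**Step 5: $\lambda(\Omega)\ge\Lambda+\delta$ with $\delta=\kappa(k/L)^{2/3}$.** Let $u\in C_c^\infty(\Omega)$. For each $x$ the slice $u(x,\cdot)$ is in $C_c^\infty(K_x)$ and $\lambda(K_x)=f(|x|/L)$. Use this and (6), then Lemma 2 with $\alpha=k/L$ for each fixed $y$ (with $u$ extended by $0$):
$$\int|\nabla u|^2\ge\iint\Big(u_x^2+f\big(\tfrac{|x|}{L}\big)u^2\Big)\ge\iint\Big(u_x^2+\big(\Lambda+\tfrac{k|x|}{L}\big)u^2\Big)\ge(\Lambda+\delta)\int u^2 .$$

**Step 6: stretching $\Omega$ lowers the eigenvalue quickly.** This converts Step 5 into a bound for $P_\Omega(e_0)$. Let $S=[0,e_0]$. Since $\{0\}\times B\subset\Omega$, we have $\Omega+tS\supset(0,t)\times B$, so $\lambda(\Omega+tS)\le\Lambda+\pi^2/t^2$. Take $t=\pi\sqrt{2/\delta}$, so that $\pi^2/t^2=\delta/2$. By (4),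
$$P_\Omega(e_0)\ge\frac{\delta-\delta/2}{t}=\frac1\pi\Big(\frac\delta2\Big)^{3/2}=\frac{(\kappa/2)^{3/2}k_n}{\pi L}.$$
This is $c_N/L$. Dividing by $P_R(e_0)=\frac{\pi^2}{4L^3}$ gives a ratio of at least $\frac{4c_N}{\pi^2}L^2=\frac{4c_N}{\pi^2n}a(R)^2$. Theorem A is proved. $\blacksquare$

**Sharpness in Theorem C.** Let $N\ge3$. If $P_\Omega\le C\,a(R)^pP_R$ held for all $\Omega$ and all minimizing boxes, with some $p<2$ and $C$ depending only on $N$ and $p$, then for $\Omega_L$ we would get $c_N''a(R)^2\le C\,a(R)^p$ with $a(R)=\sqrt n\,L\to\infty$, which is impossible. This completes the proof of Theorem C. $\blacksquare$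

## 8. A flux identity on the central slice

For Theorem B we need an upper bound for $P_\Omega(e_0)$. Inequality (4) points the wrong way. The segment bound (5) is available but too weak: it gives $P_\Omega(e_0)\le2\lambda(\Omega)/d$, where $d$ is the length of a segment in $\overline\Omega$ parallel to $e_0$. For a domain of length comparable to $L$ with bounded eigenvalue this is of order $1/L$, and for Theorem B we need $L^{-2}$. The next lemma uses only the part of the eigenvalue that belongs to the $x$-direction.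

**Lemma 3.** Let $\Omega\subset\mathbb R^{n+1}$ be nonempty, bounded, open, convex and symmetric under $x\mapsto-x$, with slices $K_x=\{y:(x,y)\in\Omega\}$. Then $K_x\subset K_0$ and
$$P_\Omega(e_0)\le\big(\lambda(\Omega)-\lambda(K_0)\big)^{3/2}.$$

*Example.* For $\Omega=(-L,L)\times K$ we have $\lambda(\Omega)-\lambda(K)=\frac{\pi^2}{4L^2}$, and the bound is $\frac{\pi^3}{8L^3}$, to be compared with the true value $\frac{\pi^2}{4L^3}$ (the computation for $Z$ in Section 4 works for any $K$).

*Proof.* If $(x,y)\in\Omega$ then $(-x,y)\in\Omega$, and the midpoint $(0,y)$ is in $\Omega$. So $K_x\subset K_0$. Write $\lambda=\lambda(\Omega)$, $u=u_1$.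

**Step 1: regularity of $u$.** This justifies the boundary integrals below. Since $\Omega$ is convex, $u\in H^2(\Omega)\cap H_0^1(\Omega)$ (Grisvard, *Elliptic Problems in Nonsmooth Domains*, Thm 3.2.1.2), so $\nabla u$ has a trace in $L^2(\partial\Omega)$, and $\partial_nu=\xi\cdot\nabla u$ there. A bounded convex open set is a Lipschitz domain, and the divergence theorem holds for fields in $W^{1,1}$; products of two $H^1$ functions are in $W^{1,1}$, with trace the product of the traces.

(a) *$u$ extends continuously by $0$ to $\partial\Omega$.* Let $z_0\in\partial\Omega$, let $s(z)$ be the distance of $z\in\Omega$ to a supporting hyperplane at $z_0$, let $D$ be the diameter of $\Omega$ and $m_0=\lambda\sup u$. Then $0\le s\le D$ in $\Omega$, and $v=\frac{m_0}{2}s(D-s)\ge0$ satisfies $-\Delta v=m_0\ge-\Delta u$. The function $(u-v)_+$ is in $H_0^1(\Omega)$: if $\phi_k\in C_c^\infty(\Omega)$ tend to $u$ in $H^1$, then $(\phi_k-v)_+$ have compact support (as $v\ge0$) and tend to $(u-v)_+$. Testing $-\Delta(u-v)\le0$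 with it gives $\int|\nabla(u-v)_+|^2\le0$, so $0<u\le v\le\frac{m_0D}{2}s$, which tends to $0$ at $z_0$.

(b) *$\nabla u=(\partial_nu)\xi$ a.e. on $\partial\Omega$.* For $\phi\in C_c^\infty(\mathbb R^{n+1})$ apply the divergence theorem to the field $\phi\,\partial_ju\,e_i-\phi\,\partial_iu\,e_j$. The terms $\phi\,\partial_i\partial_ju$ cancel, so
$$\int_{\partial\Omega}\phi\,(\xi_i\partial_ju-\xi_j\partial_iu)\,d\sigma=\int_\Omega(\partial_i\phi\,\partial_ju-\partial_j\phi\,\partial_iu)=-\int_\Omega u\,(\partial_j\partial_i\phi-\partial_i\partial_j\phi)=0,$$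
where $u\in H^1_0$ was used. Hence $\xi_i\partial_ju=\xi_j\partial_iu$ a.e.; multiplying by $\xi_i$ and summing over $i$ gives $\partial_ju=\xi_j\,\partial_nu$.

(c) *$u_x=0$ on $\{x=0\}\cap\Omega$.* The function $u(-x,y)$ is also a positive normalized first eigenfunction, so it equals $u$, and $u$ is even in $x$.

**Step 2: $P_\Omega(e_0)$ is an integral over the right half of the boundary.** Let $(x,y)\in\partial\Omega$ with $x>0$ and normal $\xi$. Since $(-x,y)\in\overline\Omega$, $((-x,y)-(x,y))\cdot\xi=-2x\xi_0\le0$, so $\xi_0\ge0$. Likewise $\xi_0\le0$ where $x<0$. The set $\partial\Omega\cap\{x=0\}$ equals $\{0\}\times\partial K_0$: if $(0,y)\in\overline\Omega\setminus\Omega$, the segment from a point of $\{0\}\times K_0$ to $(0,y)$ lies in $\Omega$ except for its endpoint, so $y\in\overline{K_0}\setminus K_0$; conversely, a point $(0,y)$ with $y\in\partial K_0$ is in $\overline\Omega$ but not in $\Omega$. As $\partial K_0$ has finite $(n-1)$-dimensional measure, $\sigma(\partial\Omega\cap\{x=0\})=0$.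 Therefore
$$P_\Omega(e_0)=\int_{\partial\Omega}(\xi_0)_+(\partial_nu)^2d\sigma=\int_{\partial\Omega\cap\{x>0\}}\xi_0(\partial_nu)^2\,d\sigma .$$

**Step 3: move the integral to the slice $x=0$.** Put
$$F=2u_x\nabla u-e_0\big(|\nabla u|^2-\lambda u^2\big)\in W^{1,1}(\Omega).$$
Then $\operatorname{div}F=2\nabla u_x\cdot\nabla u+2u_x\Delta u-2\nabla u\cdot\nabla u_x+2\lambda uu_x=2u_x(\Delta u+\lambda u)=0$. Apply the divergence theorem on the convex set $\Omega^+=\Omega\cap\{x>0\}$. On $\partial\Omega\cap\{x>0\}$ we have $u=0$ and, by (b), $u_x=\xi_0\partial_nu$, so $F\cdot\xi=2\xi_0(\partial_nu)^2-\xi_0(\partial_nu)^2=\xi_0(\partial_nu)^2$. On $\{0\}\times K_0$ the outward normal is $-e_0$ and $u_x=0$, so $F\cdot(-e_0)=|\nabla_yu|^2-\lambda u^2$. The total flux is zero, so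
$$P_\Omega(e_0)=\int_{K_0}\big(\lambda u^2-|\nabla_yu|^2\big)(0,y)\,dy .\tag{7}$$

**Step 4: compare with $\lambda(K_0)$.** The function $u(0,\cdot)$ is smooth in $K_0$, continuous on $\overline{K_0}$, zero on $\partial K_0$ by (a), and has square-integrable gradient (trace of an $H^1$ function). So it is in $H_0^1(K_0)$: $(u(0,\cdot)-\varepsilon)_+$ has compact support in $K_0$ and tends to $u(0,\cdot)$ in $H^1$ as $\varepsilon\to0$. Hence $\int_{K_0}|\nabla_yu(0,y)|^2dy\ge\lambda(K_0)\,m$ with $m=\int_{K_0}u(0,y)^2dy$, and (7) gives $P_\Omega(e_0)\le(\lambda-\lambda(K_0))\,m$.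

**Step 5: bound $m$.** By convexity and $K_x\subset K_0$, $\Omega^+=\{y\in K_0,\ 0<x<X(y)\}$ for a positive function $X$, and $(X(y),y)\in\partial\Omega$, where $u$ vanishes. For a.e. $y$, $uu_x$ is integrable on $(0,X(y))$, and $u(0,y)^2=-2\int_0^{X(y)}uu_x\,dx$. Integrate over $y$ and use that $u^2$ and $u_x^2$ are even in $x$:
$$m=-2\int_{\Omega^+}uu_x\le2\Big(\int_{\Omega^+}u^2\Big)^{1/2}\Big(\int_{\Omega^+}u_x^2\Big)^{1/2}=2\Big(\frac12\Big)^{1/2}\Big(\frac12\int_\Omega u_x^2\Big)^{1/2}=\Big(\int_\Omega u_x^2\Big)^{1/2}.$$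
For a.e. $x$ with $K_x\ne\emptyset$, $u(x,\cdot)$ has square-integrable gradient on $K_x$. It is continuous on $\overline{K_x}$ and zero on $\partial K_x$ (such points $(x,y)$ are in $\overline\Omega\setminus\Omega$). As in Step 4 it lies in $H_0^1(K_x)\subset H_0^1(K_0)$. So
$$\lambda=\int_\Omega u_x^2+\int_\Omega|\nabla_yu|^2\ge\int_\Omega u_x^2+\lambda(K_0),$$
whence $m\le(\lambda-\lambda(K_0))^{1/2}$. With Step 4 the lemma follows. $\square$

## 9. Cutting the corners of a square: proof of Theorem B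

For $n\ge2$ and $L\ge27$ let
$$\Omega=\Omega_L'=\Big\{(x,y):|y_j|<1\ (1\le j\le n),\quad|y_1|+|y_2|+\frac{|x|}{L}<2\Big\}.$$
It is open, bounded, convex and symmetric under sign changes of every coordinate. Its central slice is $K_0=(-1,1)^n$, with $\lambda(K_0)=\frac{n\pi^2}{4}$. (Here (5), with the segment from $(-2L,0)$ to $(2L,0)$, gives only $P_\Omega(e_0)\le\lambda(\Omega)/(2L)$.)

**Step 1: $P_\Omega(e_0)\le C_NL^{-2}$.** By Lemma 3 it suffices to show
$$\lambda(\Omega)\le\frac{n\pi^2}{4}+C_1L^{-4/3},\qquad C_1=\frac{\pi^2}{4}+2\pi^4,\tag{8}$$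
since then $P_\Omega(e_0)\le C_1^{3/2}L^{-2}$. Let $\ell=L^{2/3}$ and $\rho=\ell/L=L^{-1/3}\le\frac13$. If $|x|<\ell$ then $|x|/L<\rho$, so $\Omega\supset(-\ell,\ell)\times D_\rho\times(-1,1)^{n-2}$ with $D_\rho=\{|y_1|,|y_2|<1,\ |y_1|+|y_2|<2-\rho\}$, and
$$\lambda(\Omega)\le\frac{\pi^2}{4\ell^2}+\lambda(D_\rho)+\frac{(n-2)\pi^2}{4}.\tag{9}$$

To bound $\lambda(D_\rho)$, cut off the ground state of the square near the corners. Put $p=1-|y_1|$, $q=1-|y_2|$ and
$$\varphi=\cos\frac{\pi y_1}{2}\cos\frac{\pi y_2}{2}=\sin\frac{\pi p}{2}\sin\frac{\pi q}{2},\qquad\chi=\min\Big(1,\frac{(p+q-\rho)_+}{\rho}\Big).$$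
Then $\int_{(-1,1)^2}\varphi^2=1$ and $-\Delta\varphi=\frac{\pi^2}{2}\varphi$. The function $\chi\varphi$ is Lipschitz and vanishes on $\partial D_\rho$, so it is in $H_0^1(D_\rho)$. Expanding, $|\nabla(\chi\varphi)|^2=\varphi^2|\nabla\chi|^2+2\chi\varphi\nabla\chi\cdot\nabla\varphi+\chi^2|\nabla\varphi|^2=\varphi^2|\nabla\chi|^2+\nabla\varphi\cdot\nabla(\chi^2\varphi)$. As $\chi^2\varphi\in H_0^1((-1,1)^2)$, integration gives
$$\int|\nabla(\chi\varphi)|^2=\int\varphi^2|\nabla\chi|^2+\frac{\pi^2}{2}\int\chi^2\varphi^2 .$$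
Up to null sets, $\nabla\chi\ne0$ and $\chi\ne1$ occur only on $\{p+q<2\rho\}$. This set consists of four right triangles with legs $2\rho<1$, so its area is $8\rho^2$. On it $\varphi\le\frac{\pi^2}{4}pq\le\frac{\pi^2}{4}\big(\frac{p+q}{2}\big)^2\le\frac{\pi^2}{4}\rho^2$, and $|\nabla\chi|\le\sqrt2/\rho$. Therefore
$$\int\varphi^2|\nabla\chi|^2\le\frac{\pi^4}{16}\rho^4\cdot\frac{2}{\rho^2}\cdot8\rho^2=\pi^4\rho^4,\qquad\int\chi^2\varphi^2\ge1-\frac{\pi^4}{16}\rho^4\cdot8\rho^2=1-\frac{\pi^4}{2}\rho^6\ge\frac12,$$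
the last because $\rho^6\le\frac1{729}$ and $\pi^4<100$. So $\lambda(D_\rho)\le\frac{\pi^2}{2}+2\pi^4\rho^4$. Insert this in (9); since $\ell^{-2}=\rho^4=L^{-4/3}$, (8) follows.

It remains to show that every minimizing box is short in the $x$-direction. Tilted boxes must be handled.

**Step 2: an upper bound for the minimum, and two constraints.** Let $h=L^{-2/3}\le\frac19$. The box $(-L^{1/3},L^{1/3})\times(-(1-h),1-h)\times(-1,1)^{n-1}$ lies in $\Omega$, because there $|x|/L<h$, $|y_1|<1-h$ and $|y_2|<1$. Its sum $\sum b_i^{-2}$ is $h+(1-h)^{-2}+n-1$. Now $(1-h)^{-2}\le1+3h$ on $[0,\frac19]$: the left side is convex, there is equality at $0$, and at $\frac19$ it reads $\frac{81}{64}\le\frac43$. So the sum is at most $n+4h$, and a minimizing box $R$ with axes $v_0,\dots,v_n$ and half-sides $b_i$ satisfies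
$$\sum_{i=0}^nb_i^{-2}\le n+\eta,\qquad\eta:=4L^{-2/3}\le1.\tag{10}$$
Since $\Omega=-\Omega$ is convex and $\lambda$, $P_R$ are translation invariant, we may center $R$ at $0$, as in Lemma 1. Write $v_i=(v_{i0},v_{i1},\dots,v_{in})$ and $\alpha_i=v_{i0}$. The vertices $\sum_i\varepsilon_ib_iv_i$ lie in $\overline\Omega$. First, $|y_j|\le1$ at all vertices; choosing the signs to align,
$$\sum_ib_i|v_{ij}|\le1\qquad(1\le j\le n).\tag{11}$$
Second, average $|y_1|+|y_2|+|x|/L\le2$ over all vertices. For fixed $k$, averaging $|\sum_i\varepsilon_ic_i|$ over the signs other than $\varepsilon_k$ gives at least $|\varepsilon_kc_k|=|c_k|$, by Jensen. Using this for each of the three terms with its own index, for all $k,l,m$,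
$$b_k|v_{k1}|+b_l|v_{l2}|+\frac{b_m|\alpha_m|}{L}\le2.\tag{12}$$
Below, $C,C_2,C_3,C_4$ depend only on $n$, and $L$ is large, so that $\eta$ is as small as needed in terms of $n$.

**Step 3: the axes of $R$ are nearly coordinate axes.** This reduces $R$ to an almost axis-parallel box. Let
$$s_i=\sum_{j\ge1}|v_{ij}|,\qquad w_i=\sum_{j\ge1}v_{ij}^2=1-\alpha_i^2\in[0,1].$$
Then $s_i\ge\sqrt{w_i}$; $\sum_iw_i=n$, because the columns of the orthogonal matrix $(v_{ij})$ have norm one; and $\sum_ib_is_i\le n$ by summing (11). By Hölder with exponents $3$ and $\frac32$, and (10),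
$$\sum_is_i^{2/3}=\sum_i(b_i^{-2})^{1/3}(b_is_i)^{2/3}\le(n+\eta)^{1/3}n^{2/3}=n\Big(1+\frac\eta n\Big)^{1/3}\le n+\frac\eta3 .$$
So $\sum_i(s_i^{2/3}-w_i)\le\frac\eta3$. Each term is at least $w_i^{1/3}-w_i\ge0$, hence each term is at most $\frac\eta3$:
$$w_i^{1/3}-w_i\le s_i^{2/3}-w_i\le\frac\eta3 .$$
Number the axes so that $w_0$ is the smallest of the $w_i$; then $w_0\le\frac n{n+1}$. With $r=w_0^{1/3}$ we have $r(1-r)\le r-r^3\le\frac\eta3$ and $1-r\ge1-(\frac n{n+1})^{1/3}>0$. So $r\le C\eta$ and $w_0=r^3\le C_2\eta$, that is, $\alpha_0^2\ge1-C_2\eta$: the axis $v_0$ is nearly $\pm e_0$. Since $\sum_{i\ge1}(1-w_i)=n-(n-w_0)=w_0$ with nonnegative terms, $w_i\ge1-C_2\eta$ for $i\ge1$. Also $s_i^{2/3}\le w_i+\frac\eta3\le1+\frac\eta3$, so $s_i\le(1+\frac\eta3)^{3/2}\le1+\eta$ for $i\ge1$ (the middle expression is convex in $\eta$, equals $1$ at $\eta=0$ and is less than $2$ at $\eta=1$).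

For $i\ge1$ let $j(i)\ge1$ maximize $|v_{ij}|$ over $j\ge1$. From $w_i\le s_i|v_{ij(i)}|$,
$$|v_{ij(i)}|\ge\frac{1-C_2\eta}{1+\eta}\ge1-C_3\eta\ge\frac34,\qquad C_3=C_2+1 .$$
If $j(i)=j(i')$ for some $i\ne i'$, that column would have squared norm at least $2\cdot\frac9{16}>1$. So $j(\cdot)$ is a bijection of $\{1,\dots,n\}$, and we relabel $v_1,\dots,v_n$ so that $j(i)=i$.

**Step 4: $R$ is short.** Now the linear cost of corner cutting enters. Let $m_i=b_i|v_{ii}|$ for $i\ge1$ and $q=b_0|\alpha_0|/L$. By (11), $m_i\le1$; by (12) with $k=1$, $l=2$, $m=0$, $m_1+m_2\le2-q$, so in particular $q<2$. By convexity of $s\mapsto s^{-2}$ and $(1-s)^{-2}\ge1+2s$,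
$$m_1^{-2}+m_2^{-2}\ge2\Big(\frac{m_1+m_2}{2}\Big)^{-2}\ge2\Big(1-\frac q2\Big)^{-2}\ge2+2q .$$
With (10) and $v_{ii}^2\ge(1-C_3\eta)^2\ge1-2C_3\eta$,
$$n+\eta\ge\sum_{i\ge1}b_i^{-2}=\sum_{i\ge1}\frac{v_{ii}^2}{m_i^2}\ge(1-2C_3\eta)\big(2+2q+(n-2)\big)=(1-2C_3\eta)(n+2q).$$
If $2C_3\eta\le\frac12$, rearranging gives $q\le2q(1-2C_3\eta)\le\eta+2nC_3\eta$, that is, $q\le C_4\eta$ with $C_4=1+2nC_3$. For $\eta$ small, $|\alpha_0|\ge\frac12$, so $b_0=qL/|\alpha_0|\le2C_4\eta L=8C_4L^{1/3}$. Keeping only the term $i=0$ in (1),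
$$P_R(e_0)\ge\frac{\pi^2}{4}\,\frac{|\alpha_0|}{b_0^3}\ge\frac{\pi^2}{8\,(8C_4)^3}\cdot\frac1L=\frac{c_N}{L}.$$

Together with Step 1, for all large $L$ and every minimizing box $R$ of $\Omega_L'$, $P_R(e_0)/P_{\Omega_L'}(e_0)\ge c_N'L\to\infty$. Theorem B is proved. $\blacksquare$
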